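# Zeros of $\Delta f/f$ for entire functions of order less than one

## 1. Order below one half: one good circle is enough

Let $f$ be a transcendental entire function. Write $M(r,f)=\max_{|z|=r}|f(z)|$, $B(r)=\log M(r,f)$, and let
$$\sigma(f)=\limsup_{r\to\infty}\frac{\log\log M(r,f)}{\log r}$$
be its order. Put $\Delta f(z)=f(z+1)-f(z)$ and
$$G(z)=\frac{\Delta f(z)}{f(z)}=\frac{f(z+1)-f(z)}{f(z)} .$$
Our question is whether $G$ must have infinitely many zeros. A zero of $G$ with $f(z)\neq 0$ is a place where $f$ takes the same value at $z$ and at $z+1$. For $f(z)=e^z$, of order $1$, we get $G\equiv e-1$, with no zeros at all, so some growth restriction is needed. Theorem D of Bergweiler and Langley says that there is $\delta_0\in(0,1/2)$ such that $G$ has infinitely many zeros whenever $\sigma(f)\le\sigma<\frac12+\delta_0<1$, and they conjectured that $\sigma(f)<1$ suffices. The question was taken from the paper "Growth And Difference Properties Of Meromorphic Solutions On Difference Equations". We shall prove the conjecture.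

First, an example of order $\frac12$ by hand. Let $f(z)=\cos\sqrt z$. Then
$$\Delta f(z)=-2\sin\frac{\sqrt{z+1}+\sqrt z}2\,\sin\frac{\sqrt{z+1}-\sqrt z}2 .$$
If $s=\sqrt{z+1}+\sqrt z$, then $\sqrt{z+1}-\sqrt z=1/s$ and $\sqrt z=\frac12(s-1/s)$. Taking $s=2k\pi$ with an integer $k\ge1$ gives $z_k=\big(k\pi-\frac1{4k\pi}\big)^2$, where $\Delta f(z_k)=0$ while $f(z_k)=(-1)^k\cos\frac1{4k\pi}\ne0$. So $G$ has infinitely many zeros.

We use the following textbook facts.

* **Convexity (Hadamard's three circles theorem).** $B$ is a continuous, strictly increasing, convex function of $\log r$, and $B(r)/\log r\to\infty$ since $f$ is transcendental. Hence $\beta(r)=B(er)-B(r)$ is continuous, positive and nondecreasing.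
* **Nevanlinna quantities.** For $F$ meromorphic, $n(r,F)$ counts the poles in $|z|\le r$, $N(r,F)=\int_0^r\frac{n(t,F)-n(0,F)}t\,dt+n(0,F)\log r$, $m(r,F)=\frac1{2\pi}\int_0^{2\pi}\log^+|F(re^{i\theta})|\,d\theta$ and $T=m+N$. Then $T(r,F)$ is continuous and nondecreasing, $T(r,1/F)=T(r,F)+O(1)$, $T(r,F_1F_2)\le T(r,F_1)+T(r,F_2)$ for $r\ge1$, and $n(r,F)\le N(er,F)$ for $r\ge1$. If $F$ is rational, $T(r,F)=O(\log r)$; otherwise $T(r,F)/\log r\to\infty$. If $F$ is entire, $T(r,F)\le\log^+M(r,F)\le\frac{R+r}{R-r}T(R,F)$ for $r<R$.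
* **The $\cos\pi\rho$ theorem.** If $h$ is transcendental entire of order $\rho<\frac12$ and $\varepsilon>0$, there are arbitrarily large $r$ with $\log\min_{|z|=r}|h(z)|\ge(\cos\pi\rho-\varepsilon)\log M(r,h)$.

**Lemma 1.** Let $f$ be transcendental entire with $B(r)=o(r)$. Then $\Delta f/f$ is not a rational function; in particular $\Delta f\not\equiv0$.

*Proof.* We have $n(r,1/f)\le N(er,1/f)\le T(er,f)+O(1)\le B(er)+O(1)=o(r)$. Also $f$ has infinitely many zeros: otherwise Hadamard's factorization gives $f=pe^{az+b}$ with a polynomial $p$, and $B(r)=o(r)$ forces $a=0$, so $f$ is a polynomial.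

Suppose $\Delta f/f$ is rational, so $f(z+1)=R(z)f(z)$ with $R$ rational, $R\not\equiv0$. Let $\mu(z)\ge0$ be the multiplicity of $z$ as a zero of $f$. Then $\mu(z+1)-\mu(z)$ is the order of $R$ at $z$, which is $0$ off a finite set $Q$. On a coset $z_0+\mathbb Z$ the number $\mu(z_0+k)$ is therefore constant for $k\ge k_1$ and constant for $k\le-k_1$. If one of these constants were positive, we would have $n(r,1/f)\ge r-O(1)$, which is false. So each coset contains finitely many zeros. On a coset that misses $Q$, $\mu$ is constant, hence $0$. So all zeros lie in the finitely many cosets that meet $Q$, and $f$ has finitely many zeros, a contradiction. $\square$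

**Lemma 2.** Let $f$ be transcendental entire with $B(r)=o(r)$. Then $M(r,\Delta f)\ge M(r,f)/(8r)$ for all large $r$.

*Proof.* Let $B_1(r)=\log M(r,f')$. Cauchy's estimate gives $B_1(r)\le B(r+1)=o(r)$. Since $B_1$ is convex in $\log r$, its slope (in $\log r$) over $[r,r+3]$ is at most its slope over $[r+3,e(r+3)]$. As $B_1\ge0$ for large $r$,
$$B_1(r+3)-B_1(r)\le\log\frac{r+3}r\,\big(B_1(e(r+3))-B_1(r+3)\big)\le\frac3r\,o(r)=o(1).$$
For $|z|=r$ we have $\Delta f(z)-f'(z)=\int_0^1(f'(z+s)-f'(z))\,ds$. So, by Cauchy's estimate for $f''$ on discs of radius $2$,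
$$|\Delta f(z)-f'(z)|\le M(r+1,f'')\le\tfrac12M(r+3,f')=\tfrac12(1+o(1))M(r,f')\le\tfrac34M(r,f')$$
for large $r$. Hence $M(r,\Delta f)\ge\frac14M(r,f')$. Finally $M(r,f)\le|f(0)|+rM(r,f')$ gives $M(r,f')\ge M(r,f)/(2r)$ for large $r$. $\square$

**Proposition 3.** If $f$ is transcendental entire with $\sigma(f)<\frac12$, then $G=\Delta f/f$ has infinitely many zeros.

*Proof.* Let $\sigma=\sigma(f)$. Then $B(r)=o(r)$, and $G$ is not rational by Lemma 1. Suppose $G$ has only finitely many zeros. Then there is a polynomial $P\not\equiv0$ such that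
$$h=\frac PG=\frac{Pf}{\Delta f} \tag{1}$$
is entire, and $h$ is transcendental. Its growth is controlled by that of $f$:
$$T(r,h)\le T(r,f)+T(r,\Delta f)+O(\log r)\le2B(r+1)+O(\log r),\qquad \log M(r,h)\le3T(2r,h), \tag{2}$$
so $h$ has order $\rho\le\sigma<\frac12$. By the $\cos\pi\rho$ theorem with $\varepsilon=\frac12\cos\pi\rho$, there are arbitrarily large $r$ with $\min_{|z|=r}|h|\ge M(r,h)^{\varepsilon}$, and this exceeds every fixed power of $r$ since $\log M(r,h)/\log r\to\infty$. On the other hand, for every large $r$ choose $z$, $|z|=r$, with $|\Delta f(z)|=M(r,\Delta f)$. By Lemma 2,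
$$|h(z)|=|P(z)|\frac{|f(z)|}{|\Delta f(z)|}\le8r|P(z)|=O(r^{1+\deg P}).$$
This is a contradiction. $\square$

What changes for $\frac12\le\sigma<1$? Equations (1) and (2) and both lemmas survive, since they need only $B(r)=o(r)$. The $\cos\pi\rho$ theorem does not: for $\rho\ge\frac12$ we have $\cos\pi\rho\le0$. Nor can another such theorem replace it. The entire function $\cos\sqrt z$ has order $\frac12$ and is bounded by $1$ on the positive real axis, so no circle consists of points where it is large. From order $\frac12$ on, the set where $|h|$ is large need not contain circles, and we must see what can be done with a set that occupies only part of each circle.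

## 2. Statements up to order one, and an angle budget

**Theorem 4.** If $f$ is transcendental entire with $\sigma(f)<1$, then $G=\Delta f/f$ has infinitely many zeros.

For the stronger version, write $\Delta_\eta f(z)=f(z+\eta)-f(z)$, and let $\Delta_\eta^n$ be its $n$-th iterate. The deficiency of $0$ is $\delta(0,G)=1-\limsup_{r\to\infty}N(r,1/G)/T(r,G)$. For example, if $G=e^z$ then $N(r,1/G)=0$ and $\delta(0,G)=1$.

**Theorem 5.** Let $f$ be transcendental entire with
$$\text{(i) }\log M(r,f)=o(r),\qquad\text{(ii) }\liminf_{r\to\infty}\frac{\log\log M(r,f)}{\log r}<1 .$$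
Let $\eta\in\mathbb C\setminus\{0\}$, $n\ge1$ and $G=\Delta_\eta^nf/f$. If $n=1$, then $G$ is transcendental. For any $n$, if $G$ is transcendental, then
$$\limsup_{r\to\infty}\frac{N(r,1/G)}{T(r,G)}>0,\quad\text{i.e. }\delta(0,G)<1 .$$
In particular $G$ has infinitely many zeros.

For $f=e^{az}$ with $a\ne0$ small and $n=\eta=1$, $G=e^a-1\neq0$ is constant. These functions violate both (i) and (ii). So they show only that (i) and (ii) together cannot be replaced by the single condition of exponential type at most $\varepsilon$, however small $\varepsilon>0$ is. Nothing is claimed about whether (i) is needed when (ii) is kept, or (ii) when (i) is kept.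

Here is the heuristic that replaces the good circle. Suppose $G$ has finitely many zeros and form $h$ as in (1). Where $|h|$ is large, $\Delta f/f=P/h$ is tiny. Since $f$ grows slowly, $\Delta f\approx f'$ at most places, so $f'/f$ is tiny and $\log|f|$ is nearly constant there. Thus $f$ has to do its growing where $h$ is *not* large. Now count angles. In a sector of opening $\alpha$, a positive harmonic function vanishing on the sides, such as $r^{\pi/\alpha}\cos(\pi\theta/\alpha)$, has growth exponent $\pi/\alpha$. If $h$ grows in a sector of opening $\alpha$ and $f$ in a disjoint one of opening $\alpha'$, the exponents have sum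
$$\frac\pi\alpha+\frac\pi{\alpha'}\ge\frac{4\pi}{\alpha+\alpha'}\ge2 ,$$
but both functions have order at most $\sigma<1$.

To make this rigorous we need three things: a comparison of $f'$ with $\Delta f$ (Section 3), a limit process turning "large" and "nearly constant" into exact statements about subharmonic functions (Section 4), and a version of the angle count for sets that are not sectors (Section 5).

## 3. Comparing $\Delta^nf$ with $f^{(n)}$ off a set of small area

At a zero of $f^{(n)}$ the ratio $\Delta^nf/f^{(n)}$ is infinite or undefined, so an exceptional set is unavoidable. We need it to be small in area after rescaling to unit size. We write $m$ for planar Lebesgue measure, and treat general $n$ at once, for use in Theorem 5.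

**Lemma 6.** Let $f$ be transcendental entire with $B(r)=o(r)$, $n\ge1$, $L\ge1$, $r_k\to\infty$. There are measurable $X_k\subset\{|z|\le L\}$ with $m(X_k)\to0$, and $\varepsilon_k\to0$, such that for $|z|\le L$, $z\notin X_k$:
$$f^{(n)}(r_kz)\ne0\quad\text{and}\quad\left|\frac{\Delta^nf(r_kz)}{f^{(n)}(r_kz)}-1\right|\le\varepsilon_k .$$

*Proof.* Let $F=f^{(n)}\not\equiv0$.

**Step 1.** *We bound $F'/F$ by a small constant plus a sum over nearby zeros.* By Cauchy's estimate $\log M(r,F)\le B(r+1)+O(1)=o(r)$, so $T(r,F)=o(r)$ and $n(r,1/F)\le N(er,1/F)=o(r)$. Write $r=r_k$ and $R=4Lr$. Let $z_j$ be the zeros of $F$ in $|z|<R$ with multiplicity, $\nu=o(R)$ in number. The differentiated Poisson–Jensen formula reads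
$$\frac{F'}F(z)=\frac1{2\pi}\int_0^{2\pi}\log|F(Re^{i\varphi})|\frac{2Re^{i\varphi}}{(Re^{i\varphi}-z)^2}\,d\varphi+\sum_j\Big(\frac1{z-z_j}+\frac{\bar z_j}{R^2-\bar z_jz}\Big).$$
Let $|z|\le R/2$. The kernel is at most $2R/(R/2)^2=8/R$ in modulus, and $|\bar z_j/(R^2-\bar z_jz)|\le R/(R^2-R^2/2)=2/R$. Also $\frac1{2\pi}\int_0^{2\pi}\big|\log|F(Re^{i\varphi})|\big|\,d\varphi=m(R,F)+m(R,1/F)\le2T(R,F)+O(1)$. Hence
$$\Big|\frac{F'}F(z)\Big|\le\kappa+\sum_j\frac1{|z-z_j|},\qquad\kappa=\frac{16T(R,F)+O(1)}R+\frac{2\nu}R\to0 .$$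

**Step 2.** *We remove a set on which the sum may be large.* Let $S(\zeta)=\sum_j|\zeta-z_j|^{-1}$. Since the disc $|\zeta|<R$ lies in $|\zeta-z_j|<2R$, we have $\int_{|\zeta|<R}|\zeta-z_j|^{-1}dm\le4\pi R$, so $\int_{|\zeta|<R}S\,dm\le4\pi R\nu$. Put $\eta_k=(\nu/R)^{1/2}\to0$. Let $Y$ be the set of $\zeta$ with $|\zeta|\le Lr$ for which $|\zeta-z_j|\le2n$ for some $j$ or $S(\zeta)>\eta_k$. If $\nu=0$, then $Y=\emptyset$. Otherwise Chebyshev's inequality gives
$$m(Y)\le4\pi n^2\nu+\frac{4\pi R\nu}{\eta_k}=4\pi n^2\nu+4\pi R^2\Big(\frac\nu R\Big)^{1/2}=o(r^2).$$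
Put $X_k=r_k^{-1}Y$, so $m(X_k)=r_k^{-2}m(Y)\to0$.

**Step 3.** *We integrate the bound along a segment of length $n$.* Let $|\zeta|\le Lr$, $\zeta\notin Y$, $0\le s\le n$, and let $k$ be large. Then $|\zeta+s|\le R/2$ and $|\zeta+s-z_j|\ge|\zeta-z_j|-n\ge\frac12|\zeta-z_j|>0$. So $F(\zeta+s)\ne0$ and $|(F'/F)(\zeta+s)|\le\kappa+2S(\zeta)\le\kappa+2\eta_k$. Therefore
$$\frac{F(\zeta+s)}{F(\zeta)}=\exp\int_0^s\frac{F'}F(\zeta+t)\,dt$$
differs from $1$ by at most $\varepsilon_k:=e^{n(\kappa+2\eta_k)}-1\to0$. The claim follows from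
$$\Delta^nf(\zeta)=\int_{[0,1]^n}F(\zeta+s_1+\dots+s_n)\,ds .$$
For the finitely many remaining $k$ take $X_k=\{|z|\le L\}$. $\square$

## 4. Rescaled logarithms and convergence of their gradients

A function $u:\Omega\to[-\infty,\infty)$ is subharmonic if it is upper semicontinuous and $u(z)$ is at most the mean of $u$ over each closed disc in $\Omega$ centered at $z$. If $\Omega$ is connected and $u\not\equiv-\infty$, then $u\in L^1_{loc}$ and its distributional Laplacian is a positive measure. Subharmonic functions that agree a.e. agree everywhere. A subharmonic function on $\mathbb C$ bounded above is constant. The example we use is $\log|f|$ with $f$ holomorphic. With $\partial=\partial/\partial z$ we have $|\nabla u|=2|\partial u|$ for real $u$, and $\partial\log|f|=f'/(2f)$.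

**Compactness (H)** (Hörmander, *The Analysis of Linear Partial Differential Operators I*, Thm 4.1.9). Subharmonic functions $u_k$ on a domain which are locally uniformly bounded above and do not tend to $-\infty$ locally uniformly have a subsequence converging in $L^1_{loc}$ to a subharmonic $u\not\equiv-\infty$. If $u_k\to u\not\equiv-\infty$ in $L^1_{loc}$, then $\limsup_k\sup_Ku_k\le\sup_Ku$ for every compact $K$.

How should $\log|f(r_kz)|$ be normalized? The obvious choice, dividing by $B(r_k)$, can lose everything. If $B(r)\sim c(\log r)^2$ with $c>0$, then $B(tr)/B(r)\to1$ for every $t$, so every limit is at most $1$ on $\mathbb C$, hence constant. We shall therefore use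
$$u_k(z)=\frac{\log|f(r_kz)|-B(r_k)}{\beta(r_k)},\qquad\beta(r)=B(er)-B(r),$$
which satisfies $\max_{|z|\le1}u_k=0$ and $\max_{|z|\le e}u_k=1$ exactly, so that no limit can be constant.

As an example take $f=\cos\sqrt z$. With $\operatorname{Im}\sqrt z\ge0$ we have $|\cos\sqrt z|=\frac12e^{\operatorname{Im}\sqrt z}|1+e^{2i\sqrt z}|$ and $B(r)=\log\cosh\sqrt r\sim\sqrt r$, $\beta(r)\sim(\sqrt e-1)\sqrt r$. Off $[0,\infty)$, $e^{2i\sqrt{r_kz}}\to0$ locally uniformly, so $u_k\to(\operatorname{Im}\sqrt z-1)/(\sqrt e-1)$ there. Near the positive axis $u_k$ takes the value $-\infty$ at the rescaled zeros, so the convergence is not uniform. The functions $u_k$ are locally bounded above and have maximum $1$ on $|z|\le e$. By (H) every subsequence has a further one converging in $L^1_{loc}$, and its limit is the displayed function a.e., so $u_k$ converges in $L^1_{loc}$.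

Since our information concerns $f'/f$, we need gradients to converge as well.

**Lemma 7.** If $u_k,u\not\equiv-\infty$ are subharmonic on $\mathbb C$ and $u_k\to u$ in $L^1_{loc}$, then $\partial u_k\to\partial u$ in $L^1_{loc}$. In particular these derivatives are in $L^1_{loc}$.

*Proof.* In this proof $\Delta$ is the Laplacian. Fix $L$, and let $0\le\chi\in C_c^\infty(|z|<3L)$ with $\chi=1$ on $|z|\le2L$. Since $\frac1{2\pi}\log|z|$ is a fundamental solution of $\Delta$ and $\partial\log|z|=\frac1{2z}$,
$$\partial(\chi u_k)=\frac1{4\pi z}*\Delta(\chi u_k),\qquad\Delta(\chi u_k)=\chi\Delta u_k+\big[2\operatorname{div}(u_k\nabla\chi)-u_k\Delta\chi\big].$$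
On $|z|<L$ the left side of the first formula is $\partial u_k$. The same formulas hold for $u$. We treat the two terms of $\Delta(\chi u_k)$ separately.

**Step 1.** *The bracket contributes a uniformly convergent term.* It lives on $2L\le|\zeta|\le3L$. For $|z|<L$ we move the derivatives to the kernel and get
$$\frac1{4\pi}\int u_k(\zeta)\Big(-2\nabla\chi(\zeta)\cdot\nabla_\zeta\frac1{z-\zeta}-\frac{\Delta\chi(\zeta)}{z-\zeta}\Big)dm(\zeta).$$
Here $|z-\zeta|\ge L$, so $u_k$ is integrated against a bounded smooth function of $(z,\zeta)$, and the integrals converge uniformly in $|z|<L$.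

**Step 2.** *The measures $\chi\Delta u_k$ converge weakly.* They are positive, with masses $\int u_k\Delta\chi\,dm$, which converge. For smooth $\varphi$, $\int\varphi\chi\,\Delta u_k=\int u_k\Delta(\varphi\chi)\,dm$ converges to $\int u\Delta(\varphi\chi)\,dm$. As the masses are bounded and the supports lie in one compact set, this extends to continuous $\varphi$ by density.

**Step 3.** *We smooth the kernel to pass to $L^1$.* Let $K=1/z$ and $K_\delta=\bar z/\max(|z|,\delta)^2$, which is continuous. Then $\|K-K_\delta\|_{L^1}\le\int_{|z|<\delta}|z|^{-1}dm=2\pi\delta$, so $\|(K-K_\delta)*\chi\Delta u_k\|_{L^1}=O(\delta)$ uniformly in $k$, and the same holds for $u$. For fixed $\delta$, $K_\delta*\chi\Delta u_k$ is uniformly bounded and, by Step 2, converges pointwise to $K_\delta*\chi\Delta u$; by dominated convergence it converges in $L^1(|z|<L)$. Let $k\to\infty$ and then $\delta\to0$. $\square$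

## 5. Two subharmonic functions competing for angle

This section makes the angle count rigorous. The model is $w=(\operatorname{Re}z)^+$ and $u=(-\operatorname{Re}z)^+$: here $\nabla u=0$ on $\{w>0\}$, and $\max_{|z|\le t}w\cdot\max_{|z|\le t}u=t^2$. So the exponent $2$ below is the best possible.

**Proposition 8.** Let $u,w$ be subharmonic on $\mathbb C$, $u$ nonconstant (and $\not\equiv-\infty$), $w(z_0)>0$ for some $z_0$, and suppose $\nabla u=0$ a.e. on $\{w>0\}$. With $a(t)=\max_{|z|\le t}w^+$ and $b(t)=\max_{|z|\le t}u^+$, we have $\liminf_{t\to\infty}a(t)b(t)/t^2>0$.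

We call a function $0\le v\in W^{1,2}_{loc}\cap L^\infty_{loc}$ on $\mathbb C$ *admissible* if $\int\nabla v\cdot\nabla\varphi\,dm\le0$ for all $0\le\varphi\in W^{1,2}$ with compact support. By mollifying $\varphi$, it is enough to check this for $0\le\varphi\in C_c^\infty$. For instance $(\operatorname{Re}z)^+$ is admissible by the next fact.

**Fact 9.** A locally bounded subharmonic function $v$ on $\mathbb C$ lies in $W^{1,2}_{loc}$ and satisfies $\int\nabla v\cdot\nabla\varphi\,dm\le0$ for $0\le\varphi\in W^{1,2}$ with compact support. So it is admissible if $v\ge0$.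

*Proof.* Work on a fixed disc and add a constant so that $v\ge0$ on a neighborhood of it. The mollifications $v_\varepsilon$ are smooth, subharmonic, nonnegative and uniformly bounded there. For a cut-off function $\eta$,
$$0\le\int\eta^2v_\varepsilon\,\Delta v_\varepsilon\,dm=-\int\eta^2|\nabla v_\varepsilon|^2dm-2\int\eta v_\varepsilon\nabla v_\varepsilon\cdot\nabla\eta\,dm$$
(with $\Delta$ the Laplacian), and the Cauchy–Schwarz inequality gives $\int\eta^2|\nabla v_\varepsilon|^2\le4\int v_\varepsilon^2|\nabla\eta|^2$. So $\nabla v_\varepsilon$ is bounded in $L^2$ on compact sets, and a weak limit shows $\nabla v\in L^2_{loc}$. For $0\le\varphi\in C_c^\infty$, $\int\nabla v\cdot\nabla\varphi=-\int v\Delta\varphi\le0$ since the Laplacian of $v$ is positive. General $\varphi$ follow by mollification. $\square$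

We also use standard Sobolev facts: for piecewise linear Lipschitz $\psi$ we have $\nabla\psi(v)=\psi'(v)\nabla v$ a.e., and $\nabla v=0$ a.e. on each level set of $v$. By Lemma 7, subharmonic functions are in $W^{1,1}_{loc}$.

*Proof of Proposition 8.*

**Step 1: two admissible functions with disjoint supports.** *The set $\{w>0\}$ is not a set on which $u$ is bounded a priori, so we cut $w^+$ off where $u$ is large. The gradient hypothesis makes the cut-off harmless.* Let $W=w^+$. Since $w(z_0)>0$, the mean value inequality gives $m\{w>0\}>0$. As $u<\infty$ everywhere, there is $c\ge1$ with $m\{w>0,\,u\le c-1\}>0$. Let $\psi(s)=1$ for $s\le c-1$, $\psi(s)=0$ for $s\ge c$, and linear between. Put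
$$U=(u-c)^+,\qquad g=\psi(u)=\psi(\max(u,c-1)),\qquad v=Wg .$$
$U$ and $W$ are nonnegative, locally bounded and subharmonic, hence admissible by Fact 9. Since $\max(u,c-1)$ is locally bounded and subharmonic, $g\in W^{1,2}_{loc}$, and $0\le g\le1$. Because $\nabla u=0$ a.e. on $\{W>0\}$, the chain rule gives $\nabla g=0$ a.e. on $\{W>0\}$; and $\nabla W=0$ a.e. on $\{W=0\}$. Hence $W\nabla g=0$ and $\nabla W\cdot\nabla g=0$ a.e., so $\nabla v=g\nabla W$. For $0\le\varphi\in C_c^\infty$,
$$\int\nabla v\cdot\nabla\varphi=\int g\nabla W\cdot\nabla\varphi=\int\nabla W\cdot\nabla(g\varphi)-\int\varphi\,\nabla W\cdot\nabla g=\int\nabla W\cdot\nabla(g\varphi)\le0,$$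
since $W$ is admissible and $g\varphi$ is an allowed test function. So $v$ is admissible. Where $U>0$ we have $u>c$ and $g=0$, so $vU=0$. Also $v\le w^+$ and $U\le u^+$.

Neither $v$ nor $U$ is a.e. constant. On $\{w>0,\,u\le c-1\}$, of positive measure, $v>0=U$. And $u$, being nonconstant, is unbounded above, so by the mean value inequality $\{u>c\}$ has positive measure; there $v=0<U$.

**Step 2: energy on circles.** *We bound the energy in a disc by boundary data.* For admissible $v$ let $I_v(r)=\int_{|z|<r}|\nabla v|^2dm$. This is locally absolutely continuous, and for a.e. $r$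
$$I_v'(r)=r\int_0^{2\pi}\Big(v_r^2+\frac{v_\theta^2}{r^2}\Big)d\theta .$$
Test with $v\eta$, where $\eta=1$ for $|z|\le r$, $\eta=0$ for $|z|\ge r+\delta$, and $\eta$ is linear in $|z|$ between. With $v_\rho$ the radial derivative, $\int\nabla v\cdot\nabla(v\eta)\le0$ gives
$$I_v(r)\le\int\eta|\nabla v|^2dm\le\frac1\delta\int_{r<|z|<r+\delta}v\,v_\rho\,dm .$$
Letting $\delta\to0$, for a.e. $r$,
$$I_v(r)\le\int_0^{2\pi}v\,v_r\,r\,d\theta. \tag{3}$$

**Step 3: the angle count.** *We convert disjointness into a differential inequality.* Let $v,U$ be as in Step 1. For a.e. $r$ the restrictions of $v$ and $U$ to $|z|=r$ have absolutely continuous representatives with $L^2$ derivatives, and their product vanishes identically. So $S_v=\{\theta:v(re^{i\theta})>0\}$ and $S_U$ are disjoint open sets of measures $\alpha,\alpha'$ with $\alpha+\alpha'\le2\pi$. As $v,U$ are not a.e. constant, there is $r_*>0$ with $I_v(r),I_U(r)>0$ for $r\ge r_*$. For a.e. such $r$, (3) for $v$ and for $U$ shows that $S_v$ and $S_U$ are nonempty. So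 $\alpha,\alpha'>0$, and neither set is the whole circle. Each component of $S_v$ is an arc of length $\ell\le\alpha$ at whose ends $v=0$, and Wirtinger's inequality on it has constant $(\ell/\pi)^2$. Summing, $\int v^2d\theta\le(\alpha/\pi)^2\int v_\theta^2d\theta$. By (3) and the Cauchy–Schwarz inequality,
$$I_v(r)\le r\,\frac\alpha\pi\Big(\int v_\theta^2d\theta\Big)^{1/2}\Big(\int v_r^2d\theta\Big)^{1/2}\le\frac{r^2\alpha}{2\pi}\int\Big(v_r^2+\frac{v_\theta^2}{r^2}\Big)d\theta=\frac{r\alpha}{2\pi}I_v'(r),$$
where we used $xy\le\frac12(x^2+y^2)$ with $y=(\int v_r^2)^{1/2}$, $x=(\int v_\theta^2)^{1/2}/r$. The same holds for $U$ with $\alpha'$. Hence for a.e. $r\ge r_*$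
$$\frac d{dr}\log(I_vI_U)\ge\frac{2\pi}r\Big(\frac1\alpha+\frac1{\alpha'}\Big)\ge\frac{2\pi}r\cdot\frac4{\alpha+\alpha'}\ge\frac4r .$$
As $\log(I_vI_U)$ is locally absolutely continuous on $[r_*,\infty)$, integration gives $I_v(r)I_U(r)\ge c_0r^4$ for $r\ge r_*$, with $c_0>0$.

**Step 4: from energy to maxima.** *We bound energies by $a$ and $b$.* Test with $v\eta^2$, where $\eta=1$ on $|z|\le r$, $\eta=0$ for $|z|\ge2r$ and $|\nabla\eta|\le1/r$. As in the proof of Fact 9,
$$I_v(r)\le\int\eta^2|\nabla v|^2\le4\int v^2|\nabla\eta|^2\le4a(2r)^2\cdot\frac{3\pi r^2}{r^2}=12\pi\,a(2r)^2 ,$$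
and likewise $I_U(r)\le12\pi\,b(2r)^2$. So $c_0r^4\le144\pi^2a(2r)^2b(2r)^2$, that is, $a(2r)b(2r)\ge c_1r^2$ for $r\ge r_*$ with $c_1>0$. $\square$

## 6. Proof of Theorem 4

Let $\sigma=\sigma(f)<1$, so $B(r)=o(r)$, and suppose $G$ has only finitely many zeros. As in the proof of Proposition 3, which up to (2) used only $B(r)=o(r)$, the function $h=P/G=Pf/\Delta f$ is transcendental entire of order at most $\sigma$.

**Step 1: choice of scales.** *We want to rescale $h$ and $f$ at the same radii $r_k$ and control the product of their growths from there on. Controlling each one at its own best radii would not be enough; but Proposition 8 asks only about the product.* Let $A(r)=\log M(r,h)$. For $r\ge r_0$, $A$ is positive, increasing and continuous, and $A(r)/\log r\to\infty$; recall that $\beta$ is positive, nondecreasing and continuous. Fix $\lambda\in(2\sigma,2)$. Since $\beta(r)\le B(er)$ for large $r$, the function $\phi(r)=A(r)\beta(r)r^{-\lambda}$ tends to $0$. Being continuous and positive, it attains its maximum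 over each $[\rho,\infty)$, $\rho\ge r_0$. So there are $r_k\to\infty$ with $\phi(r)\le\phi(r_k)$ for $r\ge r_k$, that is,
$$A(tr_k)\beta(tr_k)\le t^\lambda A(r_k)\beta(r_k),\qquad t\ge1. \tag{4}$$
Since $A$ and $\beta$ are nondecreasing, also $A(tr_k)\le t^\lambda A(r_k)$ and $\beta(tr_k)\le t^\lambda\beta(r_k)$. We also need to pass from $\beta$ back to $B$. For $t\ge1$ and $q=\lceil\log t\rceil$ we have $tr\le e^qr$, and $e^jr\le tr$ for $j\le q-1$, so
$$B(tr)-B(r)\le\sum_{j=0}^{q-1}\beta(e^jr)\le(1+\log t)\,\beta(tr). \tag{5}$$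

**Step 2: limits.** *We extract subharmonic limits of both rescaled logarithms.* Put
$$w_k(z)=\frac{\log|h(r_kz)|}{A(r_k)},\qquad u_k(z)=\frac{\log|f(r_kz)|-B(r_k)}{\beta(r_k)} .$$
For $|z|\le t$, $t\ge1$, we have
$$w_k\le\frac{A(tr_k)}{A(r_k)}\le t^\lambda,\qquad u_k\le(1+\log t)\frac{\beta(tr_k)}{\beta(r_k)}\le(1+\log t)t^\lambda ,$$
by (4) and (5). Moreover $\max_{|z|\le1}w_k=1$, $\max_{|z|\le1}u_k=0$ and $\max_{|z|\le e}u_k=1$. By (H), along a subsequence, $w_k\to w$ and $u_k\to u$ in $L^1_{loc}$ with $w,u$ subharmonic, $\max_{|z|\le1}w\ge1$ and $\max_{|z|\le e}u\ge1$. Also $u\le0$ a.e. on $|z|<1$, hence everywhere there. So $u$ is nonconstant and $w>0$ somewhere.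

**Step 3: growth of the limits.** *We bound $a(t)b(t)$, with $a,b$ as in Proposition 8.* Let $t\ge1$, $s=t+1$ and $|z|\le t$. Then $u(z)$ is at most its mean over the disc of radius $1$ about $z$, which is the limit of the means of $u_k$, and that disc lies in $|\zeta|\le s$. The same holds for $w$. So
$$b(t)\le\liminf_k\,(1+\log s)\frac{\beta(sr_k)}{\beta(r_k)},\qquad a(t)\le\liminf_k\frac{A(sr_k)}{A(r_k)} .$$
Multiplying and using (4),
$$a(t)b(t)\le(1+\log(t+1))(t+1)^\lambda=o(t^2). \tag{6}$$

**Step 4: $\nabla u=0$ a.e. on $\{w>0\}$.** *This turns "$\log|f|$ is flat where $h$ is large" into an exact statement.* Fix $L\ge1$ and take $X_k$ from Lemma 6 with $n=1$. Passing to a further subsequence, which does not change $u,w$, we may assume that $w_k\to w$ a.e. on $|z|<L$, that $\partial u_k\to\partial u$ a.e. on $|z|<L$ (Lemma 7), and that $\sum m(X_k)<\infty$, so that a.e. $z$ lies in only finitely many $X_k$. We also discard the countably many $z$ for which some $f(r_kz)$, $h(r_kz)$ or $\Delta f(r_kz)$ vanishes. Let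 $z$ be a remaining point with $|z|<L$ and $w(z)>0$. For large $k$ we have $|h(r_kz)|\ge e^{w(z)A(r_k)/2}$, and $|f'(r_kz)|\le2|\Delta f(r_kz)|$ by Lemma 6. So
$$|\partial u_k(z)|=\frac{r_k}{2\beta(r_k)}\Big|\frac{f'}f(r_kz)\Big|\le\frac{r_k}{\beta(r_k)}\Big|\frac{\Delta f}f(r_kz)\Big|=\frac{r_k}{\beta(r_k)}\,\frac{|P(r_kz)|}{|h(r_kz)|}\le O\big(r_k^{1+\deg P}\big)e^{-w(z)A(r_k)/2}\to0,$$
because $\beta(r_k)$ is bounded below by a positive constant and $A(r_k)/\log r_k\to\infty$. Hence $\partial u(z)=0$. As $L$ is arbitrary, the statement follows.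

**Step 5: contradiction.** *We compare lower and upper growth.* Proposition 8 applies and gives $\liminf_{t\to\infty}a(t)b(t)/t^2>0$, against (6). This proves Theorem 4. $\blacksquare$

## 7. Deficiency, lower order and higher differences: proof of Theorem 5

Three points of Section 6 need replacement. The order condition now holds only along a sequence of radii, so $\phi$ need not tend to $0$. The function $h$ may have infinitely many poles, though few, so $\log M(r,h)$ is no longer available. And for $n\ge2$, smallness of $f^{(n)}/f$ at a point does not give smallness of $f'/f$: for $f(z)=z+c$ we have $f''/f=0$ but $f'/f\ne0$.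

**Step 1: reductions.** *We normalize $\eta$ and set up the contradiction.* Replacing $f(z)$ by $f(\eta z)$ replaces $G(z)$ by $G(\eta z)$, and replaces $B(r)$ by $B(|\eta|r)$; so (i) and (ii) are preserved. The quantities $N,T$ at $r$ become those at $|\eta|r$ up to $O(1)$, so the conclusion is preserved too. We may thus take $\eta=1$. For $n=1$, $G$ is transcendental by Lemma 1. Now let $G$ be transcendental, and suppose that $h=1/G$ satisfies $N(r,h)=o(T(r,h))$; recall $T(r,G)=T(r,h)+O(1)$. Put $A(r)=T(r,h)$, which is continuous, nondecreasing and satisfies $A(r)/\log r\to\infty$, and $\beta(r)=B(er)-B(r)$ as before. Now $\beta(r)\to\infty$: it is nondecreasing, and if it were bounded then $B(e^j)=O(j)$, against $B(r)/\log r\to\infty$.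

**Step 2: scales.** *We replace the maximum over a half-line by one over a long finite window.* From $h=f/\Delta^nf$ and $|\Delta^nf(z)|\le2^nM(|z|+n,f)$ we get $A(r)\le T(r,f)+T(r,\Delta^nf)+O(1)\le2B(r+n)+O(1)$, so $A(r)\beta(r)\le C\,B(3r)^2$ for large $r$. Choose $\lambda<2$ with $\lambda/2$ larger than the lower order $\liminf_{r\to\infty}\log B(r)/\log r$ of $f$, and $\mu<\lambda/2$ such that $B(3R_k)\le(3R_k)^\mu$ for some $R_k\to\infty$. With $\phi=A\beta r^{-\lambda}$ we get $\phi(R_k)\le C\,9^\mu R_k^{2\mu-\lambda}\to0$. For each fixed large integer $\rho$, $\phi(R_k)/\phi(\rho)\to0$. So we can choose $\rho_k\to\infty$ so slowly that $\rho_k\le R_k$ and $\phi(R_k)/\phi(\rho_k)\to0$: put $\rho_k=\rho$ from an index on beyond which $R_k\ge\rho$ and $\phi(R_k)\le\phi(\rho)/\rho$, until the index chosen for $\rho+1$. Let $r_k$ be a point where $\phi$ attains its maximum on $[\rho_k,R_k]$, and $L_k=R_k/r_k$. Since $A\beta$ is nondecreasing,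
$$\phi(\rho_k)\le\phi(r_k)\le A(R_k)\beta(R_k)r_k^{-\lambda}=L_k^\lambda\phi(R_k),$$
so $L_k\to\infty$, and $r_k\ge\rho_k\to\infty$. Thus (4), together with its consequences for $A$ and for $\beta$ separately, holds for $1\le t\le L_k$; every fixed $t\ge 1$ is allowed once $k$ is large. Inequality (5) holds as before.

**Step 3: the limit of $w_k(z)=\log|h(r_kz)|/A(r_k)$.** *We divide out the few poles and show that this costs nothing in the limit.* Fix an integer $L\ge2$. Let $p$ run through the $\nu$ poles of $h$ in $|\zeta|\le2Lr_k$, with multiplicity. By the hypothesis on $N$ and by (4),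
$$\nu\le N(2eLr_k,h)=o(T(2eLr_k,h))=o(A(r_k)).$$
Put $q_k(\zeta)=\prod_p\frac{\zeta-p}{4Lr_k}$ and $h_k=hq_k$. In $|\zeta|<2Lr_k$ the function $h_k$ is holomorphic and $|q_k|\le1$. Each factor contributes $\log|z-p/r_k|-\log4L$ to $\log|q_k(r_kz)|$, with $|p/r_k|\le2L$, and this has $L^1(|z|<2L)$ norm $O_L(1)$. So $\log|q_k(r_kz)|/A(r_k)\to0$ in $L^1(|z|<2L)$. Put
$$\tilde w_k(z)=\frac{\log|h_k(r_kz)|}{A(r_k)},$$
subharmonic in $|z|<2L$; then $\tilde w_k-w_k\to0$ in $L^1(|z|<2L)$.

*Upper bound.* We majorize $\log|h_k|$ by the Poisson integral of $\log^+|h_k|$ over $|\zeta|=\frac32Lr_k$. For $|z|\le L$ the kernel is at most $(\frac32L+L)/(\frac32L-L)=5$, and $|h_k|\le|h|$ on the circle. So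
$$\tilde w_k\le\frac{5\,m(\frac32Lr_k,h_k)}{A(r_k)}\le\frac{5A(\frac32Lr_k)}{A(r_k)}\le5\big(\tfrac32L\big)^\lambda\qquad(|z|\le L) \tag{7}$$
for large $k$.

*Lower bound.* We have $m(r_k,h)=A(r_k)-N(r_k,h)=(1-o(1))A(r_k)$. The mean of $\log|\zeta-p|$ over $|\zeta|=r_k$ is $\log\max(r_k,|p|)$, and $|q_k|\le1$ there, so
$$m(r_k,1/q_k)=\sum_p\log\frac{4Lr_k}{\max(r_k,|p|)}\le\nu\log4L=o(A(r_k)).$$
Since $m(r_k,h)\le m(r_k,h_k)+m(r_k,1/q_k)$, we get $m(r_k,h_k)\ge(1-o(1))A(r_k)$, whence $\max_{|z|=1}\tilde w_k\ge1-o(1)$.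

*Limit.* By (H) on $|z|<L$, for a subsequence $\tilde w_k$, and hence also $w_k$, converges in $L^1_{loc}(|z|<L)$ to a subharmonic function. By a diagonal argument over $L$, a subsequence of $w_k$ converges in $L^1_{loc}(\mathbb C)$ to a subharmonic $w$ on $\mathbb C$. The second part of (H), applied to $\tilde w_k$ with $L=2$ and $K=\{|z|\le1\}$, gives $\max_{|z|\le1}w\ge1$. For each fixed $L$ we also have $\tilde w_k\to w$ in $L^1(|z|\le L)$. Given $t\ge1$, choose an integer $L\in[t+1,t+2]$ (so $L\ge2$) and put $s=2(t+2)\ge\frac32L$. The mean value inequality for $w$ over discs of radius $1$, together with (7), gives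
$$a(t)\le5\liminf_k\frac{A(sr_k)}{A(r_k)} . \tag{8}$$

**Step 4: limits of the logarithms of all derivatives.** *To climb from $f^{(n)}/f$ down to $f'/f$ we rescale every derivative with the same constants.* Let $f_k(z)=f(r_kz)$ and
$$u_k^{(j)}=\frac{\log|f_k^{(j)}|-B(r_k)}{\beta(r_k)},\qquad0\le j\le n .$$
By Cauchy's estimate, $|f_k^{(j)}|\le j!\,M((t+1)r_k,f)$ on $|z|\le t$, so (5) and (4) show that the $u_k^{(j)}$ are locally uniformly bounded above for large $k$. They do not tend to $-\infty$: for $j\ge1$ and $|z|\le e$, Taylor's formula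
$$f_k(z)=\sum_{i<j}\frac{r_k^if^{(i)}(0)}{i!}z^i+z^j\int_0^1\frac{(1-\tau)^{j-1}}{(j-1)!}f_k^{(j)}(\tau z)\,d\tau$$
gives $M(er_k,f)\le O(r_k^n)+e^j\max_{|z|\le e}|f_k^{(j)}|$. Since $M(er_k,f)/r_k^n\to\infty$, for large $k$ we have $\max_{|z|\le e}|f_k^{(j)}|\ge\frac12e^{-j}M(er_k,f)$, and since $\beta(r_k)\to\infty$,
$$\max_{|z|\le e}u_k^{(j)}\ge\frac{B(er_k)-B(r_k)-j-\log2}{\beta(r_k)}=1-o(1).$$
For $j=0$ the maximum is exactly $1$. By (H), along a subsequence, $u_k^{(j)}\to u^{(j)}$ in $L^1_{loc}$ for all $j\le n$, and $\partial u_k^{(j)}\to\partial u^{(j)}$ in $L^1_{loc}$ by Lemma 7. Put $u=u^{(0)}$. As in Section 6, $\max_{|z|\le1}u^{(0)}_k=0$ and $\max_{|z|\le e}u^{(0)}_k=1$ make $u$ nonconstant. The mean value inequality gives, with $s=2(t+2)\ge t+1$,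
$$b(t)\le\liminf_k\,(1+\log s)\frac{\beta(sr_k)}{\beta(r_k)} .$$
With (8) and (4),
$$a(t)b(t)\le5(1+\log s)s^\lambda=o(t^2). \tag{9}$$

**Step 5: $\nabla u=0$ a.e. on $\{w>0\}$.** *We show that a nonzero gradient of $u$ at a typical point propagates through all derivatives, making $f_k^{(n)}/f_k$ large, while $h$ makes it small.* Fix $L\ge1$, and take $X_k$ from Lemma 6 with this $n$. After passing to a subsequence, with $\sum m(X_k)<\infty$, for a.e. $z$ with $|z|<L$ all of the following hold:

* $w_k(z)\to w(z)$, $u_k^{(j)}(z)\to u^{(j)}(z)\in\mathbb R$ and $\partial u_k^{(j)}(z)\to\partial u^{(j)}(z)$ for all $j\le n$;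
* $z\notin X_k$ for large $k$;
* $f_k^{(j)}(z)\ne0$ for all $j\le n$ and all $k$, and $h(r_kz)\ne0,\infty$ for all $k$;
* if $u^{(j+1)}(z)=u^{(j)}(z)$ for some $j\le n-1$, then $\partial u^{(j+1)}(z)=\partial u^{(j)}(z)$.

The third item excludes countably many points. The fourth holds a.e. because $u^{(j+1)}-u^{(j)}\in W^{1,1}_{loc}$ has zero gradient a.e. on its zero set.

Let $z$ be such a point with $w(z)>0$, and suppose $d:=\partial u^{(0)}(z)\ne0$. If $\partial u^{(j)}(z)=d$ for some $j\le n-1$, then
$$\Big|\frac{f_k^{(j+1)}(z)}{f_k^{(j)}(z)}\Big|=2\beta(r_k)\,|\partial u_k^{(j)}(z)|\sim2\beta(r_k)|d| ,$$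
so $u_k^{(j+1)}(z)-u_k^{(j)}(z)=O(\log\beta(r_k))/\beta(r_k)\to0$. Hence $u^{(j+1)}(z)=u^{(j)}(z)$, and by the fourth item $\partial u^{(j+1)}(z)=d$. By induction from $j=0$, the displayed relation holds for all $j\le n-1$. Multiplying these relations,
$$\Big|\frac{f_k^{(n)}(z)}{f_k(z)}\Big|\sim(2\beta(r_k)|d|)^n\to\infty .$$
But Lemma 6 gives $|f^{(n)}(r_kz)|\le2|\Delta^nf(r_kz)|$ for large $k$, so
$$\Big|\frac{f_k^{(n)}(z)}{f_k(z)}\Big|=r_k^n\Big|\frac{f^{(n)}}f(r_kz)\Big|\le2r_k^n|G(r_kz)|=\frac{2r_k^n}{|h(r_kz)|}\le2r_k^ne^{-w(z)A(r_k)/2}\to0 ,$$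
since $w_k(z)\to w(z)>0$ and $A(r_k)/\log r_k\to\infty$. This contradiction shows $\partial u(z)=0$. As $L$ is arbitrary, $\nabla u=0$ a.e. on $\{w>0\}$.

**Step 6: conclusion.** *We compare growth once more.* Proposition 8 gives $\liminf_{t\to\infty}a(t)b(t)/t^2>0$, against (9). Hence $N(r,1/G)\ne o(T(r,G))$, that is,
$$\limsup_{r\to\infty}\frac{N(r,1/G)}{T(r,G)}>0 .$$
If $G$ had only finitely many zeros, then $N(r,1/G)=O(\log r)=o(T(r,G))$, since $G$ is transcendental. So $G$ has infinitely many zeros. $\blacksquare$
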